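# Compact Hankel operators on the sphere and the sum $H^\infty(S)+\{\mathrm{VMO}\cap L^\infty\}$

## 1. The guess that every compact symbol splits into bounded pieces

Fix $n\ge 2$. Let $S=\{z\in\mathbf C^n:|z|=1\}$, and let $\sigma$ be the positive regular Borel measure on $S$ that is invariant under $O(2n)$, normalized so that $\sigma(S)=1$. The Hardy space $H^2(S)$ is the closure of the holomorphic polynomials in $L^2(S,d\sigma)$, and the monomials $z^\alpha$ form an orthogonal basis of it. Let $P$ be the orthogonal projection of $L^2(S,d\sigma)$ onto $H^2(S)$ (the Cauchy projection), and let $H^\infty(S)=H^2(S)\cap L^\infty(S,d\sigma)$. A function $f\in L^\infty(S,d\sigma)$ has a Hankel operator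
$$H_f=(1-P)M_f|H^2(S):H^2(S)\to L^2(S,d\sigma),$$
where $M_f$ is multiplication by $f$. We study
$$\mathcal A=\{f\in L^\infty(S,d\sigma):H_f\text{ is compact}\},$$
which is a Banach subalgebra of $L^\infty(S,d\sigma)$.

Which symbols lie in $\mathcal A$? If $f\in H^\infty(S)$, then $f$ maps $H^2(S)$ into itself and $H_f=0$. On the circle, Hartman's theorem says that $H_f$ is compact exactly when $f\in H^\infty+C$. For $n\ge2$ the corresponding statement fails: by Davie and Jewell, $\mathcal A\ne H^\infty(S)+C(S)$. A larger class than $C(S)$ is needed.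

**Definition (nonisotropic balls, VMO).** For $x,y\in S$ put $d(x,y)=|1-\langle x,y\rangle|^{1/2}$, and $B(\zeta,r)=\{x\in S:d(x,\zeta)<r\}$. For $W\in L^1(S,d\sigma)$ and $0<\delta\le\infty$ let
$$\omega_W(\delta)=\sup_{\zeta\in S,\ 0<r\le\delta}\frac1{\sigma(B(\zeta,r))}\int_{B(\zeta,r)}|W-W_{B(\zeta,r)}|\,d\sigma,\qquad W_B=\frac1{\sigma(B)}\int_BW\,d\sigma,$$
and $\|W\|_{BMO}=\omega_W(\infty)$, where all finite radii are allowed. Then $\mathrm{VMO}$ is the set of $W\in L^1(S,d\sigma)$ with $\omega_W(\delta)\to0$ as $\delta\downarrow0$, and $\mathrm{BMO}$ is the set of those with $\|W\|_{BMO}<\infty$.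

For instance, $B(e_1,\sqrt t)=\{x\in S:|1-x_1|<t\}$. This ball has size about $t$ in the direction of $x_1$ and about $\sqrt t$ in the other variables. Continuous functions are in VMO because these balls shrink uniformly: $|x-\zeta|^2=2-2\operatorname{Re}\langle x,\zeta\rangle<2r^2$ on $B(\zeta,r)$. A bounded discontinuous member of VMO appears in Section 5.

We take as given the description and the inclusion stated with the problem, whose source is the paper "Boundedness and compactness of Hankel operators on the sphere":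
$$\mathcal A=\{f\in L^\infty(S,d\sigma):f-Pf\in\mathrm{VMO}\},\qquad \mathcal A\supset X:=H^\infty(S)+\{\mathrm{VMO}\cap L^\infty(S,d\sigma)\}.\tag{1}$$

The question is whether $\mathcal A=X$. The natural guess is yes, since every $f\in\mathcal A$ comes with a decomposition
$$f=Pf+(f-Pf)\in H^2(S)+\mathrm{VMO},$$
and only the boundedness of the two pieces is missing. Let us test the guess.

If $f\in H^\infty(S)$, there is nothing to do. If $f=\bar h$ with $h\in H^\infty(S)$, then $\langle \bar h,z^\alpha\rangle=\overline{\int hz^\alpha d\sigma}=0$ for $\alpha\ne0$, so $Pf$ is constant. Hence $f\in\mathcal A$ if and only if $f\in \mathrm{VMO}\cap L^\infty$, and the guess holds for such $f$. Next take one frequency, $f(z)=\varphi(|z_1|)z_1^N$ with $\varphi$ bounded and measurable. Rotating the coordinates separately shows that $\langle f,z^\alpha\rangle=0$ unless $z^\alpha=z_1^N$. So $Pf=cz_1^N$ is continuous, and again $f\in\mathcal A$ if and only if $f\in\mathrm{VMO}\cap L^\infty$.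 The same holds for finite sums of such functions.

More generally, let $f\in\mathcal A$. If $Pf$ is bounded, then $Pf\in H^\infty(S)$ and $f-Pf\in\mathrm{VMO}\cap L^\infty$. If $Pf\in\mathrm{VMO}$, then $f\in\mathrm{VMO}\cap L^\infty$. Either way $f\in X$. In full generality, for $f\in\mathcal A$,
$$f\in X\iff\text{there is }h\in H^\infty(S)\text{ with }Pf-h\in\mathrm{VMO}.\tag{2}$$
Indeed, if $f=h+g$ with $g\in\mathrm{VMO}$, then $Pf-h=g-(f-Pf)\in\mathrm{VMO}$. Conversely, if $Pf-h\in\mathrm{VMO}$, then $f-h=(f-Pf)+(Pf-h)$ is in VMO, and it is bounded.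

So a proof of the guess would have to replace the holomorphic function $Pf$, which is merely a sum of a bounded and a VMO function, by a bounded holomorphic function, up to a VMO error. A counterexample needs $Pf$ unbounded, outside VMO, and with infinitely many frequencies. Such counterexamples exist.

**Theorem A.** For every $n\ge2$, the function
$$f(z)=\sum_{k\ge1}\bigl(1-\chi_k(z_1)\bigr)z_1^{2^{k^2}},\qquad \chi_k(w)=\chi\!\left(\frac{\log\frac1{1-|w|}-k^2\log2}{(2k+1)\log2}\right),$$
where $\chi=0$ on $(-\infty,0]$, $\chi(y)=3y^2-2y^3$ on $[0,1]$ and $\chi=1$ on $[1,\infty)$, satisfies $f\in\mathcal A$ but $f\notin H^\infty(S)+\mathrm{VMO}$. In particular $\mathcal A\ne H^\infty(S)+\{\mathrm{VMO}\cap L^\infty(S,d\sigma)\}$.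

Sections 8 and 9 prove stronger forms: $X$ is not even dense in $\mathcal A$, and the Hadamard lacunary series in $z_1$ that occur as $Pf$ can be classified.

## 2. Ball measures and the moments of $z_1$

Throughout, $C$ and $C_n$ are constants that may change from line to line, with $C_n$ depending only on $n$. We use the following facts from Rudin, *Function Theory in the Unit Ball of $\mathbf C^n$*, 5.1.2, 5.1.4 and 1.4.5. First, $d$ satisfies the triangle inequality on $S$. Second, there is $A_0\ge1$, depending on $n$, with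
$$A_0^{-1}r^{2n}\le\sigma(B(\zeta,r))\le A_0r^{2n}\qquad(0<r\le\sqrt2).\tag{3}$$
Since $B(\zeta,r)=S$ for $r>\sqrt2$, the upper bound holds for all $r$. Third,
$$\int_S\varphi(z_1)\,d\sigma=\frac{n-1}\pi\int_{\mathbf D}\varphi(w)(1-|w|^2)^{n-2}\,dA(w).\tag{4}$$
For $n=2$ this says that $z_1$ is uniformly distributed in the disc. A function $\varphi$ on $\mathbf D$ gives a function $\tilde\varphi(z)=\varphi(z_1)$, defined a.e. on $S$, because $|z_1|<1$ a.e.

Formula (4) also says that $t=|z_1|^2$ has density $(n-1)(1-t)^{n-2}$ on $[0,1]$. So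
$$\mu_N:=\int_S|z_1|^{2N}d\sigma=(n-1)\int_0^1t^N(1-t)^{n-2}dt=\frac{N!\,(n-1)!}{(N+n-1)!}=\frac{(n-1)!}{(N+1)\cdots(N+n-1)}.$$
For $n=2$, $\mu_N=1/(N+1)$. Since $N\le N+j\le nN$ for $1\le j\le n-1$ and $N\ge1$,
$$\mu_N^{-1}\le C_nN^{n-1},\qquad\mu_N\le C_nN^{-(n-1)}.\tag{5}$$

Two remarks on mean oscillation. For any constant $c$,
$$\frac1{\sigma(B)}\int_B|W-W_B|\,d\sigma\le\frac2{\sigma(B)}\int_B|W-c|\,d\sigma,\tag{6}$$
because $|W_B-c|$ is at most the average of $|W-c|$. Also, $\mathrm{VMO}\subset\mathrm{BMO}$. To see this, choose $\delta\le\sqrt2$ with $\omega_W(\delta)\le1$. For $r\ge\delta$ the mean oscillation over $B(\zeta,r)$ is at most $2\|W\|_1/\sigma(B(\zeta,\delta))\le2\|W\|_1A_0\delta^{-2n}$.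

## 3. Coefficients along powers of $z_1$ vanish at infinity on $H^\infty(S)+\mathrm{VMO}$

To show that a function is outside $X$ we need a quantity that every element of $X$ controls. For $W\in L^1(S,d\sigma)$ and $N\ge0$ put
$$W_N=\mu_N^{-1}\int_SW\,\bar z_1^N\,d\sigma.$$
If $W\in H^2(S)$, this is its coefficient at $z_1^N$. If $f\in L^2(S,d\sigma)$, then $(Pf)_N=f_N$, because $z_1^N\in H^2(S)$. For bounded $W$ the coefficients $W_N$ are bounded, as part (ii) below shows. For the two summands of $X$ more is true.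

**Lemma 1.** (i) If $h\in H^\infty(S)$, then $\sum_N|h_N|^2\le\|h\|_\infty^2$. (ii) $|W_N|\le C_n\|W\|_{BMO}$ for $W\in L^1(S)$, $N\ge1$. (iii) If $W\in\mathrm{VMO}$, then $W_N\to0$ as $N\to\infty$.

**Step 1: part (i), by averaging out the other variables.** The purpose is to pass from $h$ to a bounded holomorphic function of one variable with coefficients $h_N$. Write $z=(z_1,z')$ and put $(Qh)(z)=\frac1{2\pi}\int_0^{2\pi}h(z_1,e^{i\psi}z')\,d\psi$. By invariance of $\sigma$, $Q$ is a contraction of $L^2(S)$ and of $L^\infty(S)$. It fixes $z_1^N$ and kills every $z^\alpha$ that contains a variable other than $z_1$. Hence $Qh=\sum_Nh_Nz_1^N$ in $L^2(S)$, and $|Qh|\le\|h\|_\infty$ a.e.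

Since $\sum|h_N|^2\mu_N<\infty$, (5) shows that $h_N$ grows at most polynomially, so $G(w)=\sum h_Nw^N$ is holomorphic in $\mathbf D$. A subsequence of the partial sums converges a.e. to $Qh$, so $Qh=\tilde G$ a.e. By (4), $z_1$ has positive density on $\mathbf D\setminus\{0\}$. So $|G|\le\|h\|_\infty$ a.e. in $\mathbf D$, and everywhere by continuity. Parseval on $|w|=\rho$ gives $\sum|h_N|^2\rho^{2N}\le\|h\|_\infty^2$; let $\rho\uparrow1$.

**Step 2: a half-period rotation turns coefficients into differences.** Parts (ii) and (iii) ask for a bound by oscillation, so we first write $W_N$ through differences of $W$. Let $R_N(z_1,z')=(e^{i\pi/N}z_1,z')$. By invariance of $\sigma$,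
$$\int(W\circ R_N)\,\bar z_1^N\,d\sigma=\int W\,\overline{(e^{-i\pi/N}z_1)^N}\,d\sigma=-\int W\bar z_1^N\,d\sigma,$$
so
$$|W_N|\le\frac1{2\mu_N}\int_S|W-W\circ R_N|\,|z_1|^N\,d\sigma.\tag{7}$$

**Step 3: layers at height $2^k/N$.** The purpose is to cover each layer by few balls, each containing both $x$ and $R_Nx$. Let $t_k=2^k/N$, $E_0=\{1-|x_1|<t_0\}$, and $E_k=\{t_{k-1}\le1-|x_1|<t_k\}$ for $k\ge1$. For $k\ge1$, $E_k$ is empty unless $t_{k-1}\le1$, so we may assume $t_k\le2$; this also holds for $k=0$. On $E_k$ with $k\ge1$, $|x_1|^N\le e^{-Nt_{k-1}}=e^{-2^{k-1}}$. So $|x_1|^N\le e^{1/2}e^{-2^{k-1}}$ on $E_k$ for every $k\ge0$.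

Take $\lceil1/t_k\rceil$ equally spaced angles $\theta_m$. Their number is at most $1/t_k+1\le3/t_k$, because $t_k\le2$. Put $\xi_m=(e^{i\theta_m},0,\dots,0)$ and $B_m=B(\xi_m,\sqrt{8t_k})$. The spacing is at most $2\pi t_k$. So if $x\in E_k$ and $x_1=\rho e^{i\phi}$, there is $m$ with $|\phi-\theta_m|\le\pi t_k$ modulo $2\pi$, and
$$|1-x_1e^{-i\theta_m}|\le(1-\rho)+\pi t_k\le(1+\pi)t_k.$$
The rotation $R_N$ changes $\phi$ by $\pi/N\le\pi t_k$, so $|1-(R_Nx)_1e^{-i\theta_m}|\le(1+2\pi)t_k<8t_k$. Thus $x$ and $R_Nx$ both lie in $B_m$. Assign each $x\in E_k$ to one such $m$, measurably. Since $|W(x)-W(R_Nx)|\le|W(x)-W_{B_m}|+|W(R_Nx)-W_{B_m}|$ and $R_N$ preserves $\sigma$,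
$$\int_{E_k}|W-W\circ R_N|\,d\sigma\le2\sum_m\int_{B_m}|W-W_{B_m}|\,d\sigma\le\frac6{t_k}A_0(8t_k)^n\,\omega_W(\sqrt{8t_k}).$$

**Step 4: summation.** Insert this into (7), with $\mu_N^{-1}\le C_nN^{n-1}$ and $t_k^{n-1}=2^{k(n-1)}N^{-(n-1)}$:
$$|W_N|\le C_n\sum_{k\ge0}2^{k(n-1)}e^{-2^{k-1}}\,\omega_W\bigl(\sqrt{8\cdot2^k/N}\bigr).$$
The series $\sum_k2^{k(n-1)}e^{-2^{k-1}}$ converges and $\omega_W\le\|W\|_{BMO}$, which proves (ii). If $W\in\mathrm{VMO}$, then $\|W\|_{BMO}<\infty$ and each term tends to $0$ as $N\to\infty$, so dominated convergence proves (iii). $\square$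

So it suffices to find $f\in\mathcal A$ with $f_{N_k}\to1$ along some sequence $N_k\to\infty$. The holomorphic part $Pf$ should look like $\sum z_1^{N_k}$.

## 4. Two ways of cutting off $\sum z_1^{N_k}$ that fail

Use the logarithmic height $s=\log\frac1{1-|w|}$ as coordinate in the disc. Since $|w|\le e^{-(1-|w|)}$, the term $w^{N}$ satisfies $|w^N|\le\exp(-Ne^{-s})$. It is negligible while $s$ is well below $\log N$, and its modulus is close to $1$ once $s$ is well above $\log N$. The series $F=\sum z_1^{N_k}$ is unbounded because, at height $s$, all terms with $\log N_k$ well below $s$ are fully present. To get a bounded function, switch off the $k$-th term at some height above $\log N_k$. What we remove must be in VMO up to a harmless error.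

The first try is a sharp switch. With $N_k=2^{k^2}$ let
$$f^\sharp(z)=\sum_k1_{\{1-|z_1|>1/N_{k+1}\}}\,z_1^{N_k}.$$
It is bounded. At height $s$ at most one surviving term has $\log N_k<s$, and the terms with $N_ke^{-s}\ge1$ have sum at most $\sum_{i\ge0}e^{-8^i}$. But $f^\sharp\notin\mathcal A$, for the following reason. Integrating in the angle first, one sees that $Pf^\sharp=\sum\gamma_kz_1^{N_k}$ with $0\le\gamma_k\le1$, which is a continuous function on $\{|z_1|<1\}$. Put $\rho_0=1-1/N_2$. Near the surface $|z_1|=\rho_0$, $f^\sharp-Pf^\sharp$ is a continuous function plus $1_{\{|z_1|<\rho_0\}}z_1^{N_1}$.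

For small $r$, the fraction $p(\zeta)$ of $B(\zeta,r)$ on which $|x_1|<\rho_0$ depends continuously on $\zeta$, since the sets $\{x:d(x,\zeta)=r\}$ have measure zero. It is $1$ when $\zeta_1=0$ and $0$ at $\zeta=e_1$. Because $S$ is connected, some $\zeta$ has $p(\zeta)=\frac12$. On that ball the indicator has mean oscillation $\frac12$. Since the ball meets the surface and its Euclidean diameter tends to $0$ with $r$, the mean oscillation of $f^\sharp-Pf^\sharp$ over it tends to $\frac12\rho_0^{N_1}>0$ as $r\to0$. So a sharp switch is never allowed.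

The second try is a slow switch for the usual lacunary sequence $N_k=2^k$. Spread the switching of the $k$-th term over $\log N_k<s<\log N_k+\ell_k$. The switch changes at rate about $1/\ell_k$ in the variable $s$, and the criterion in the next section asks this rate to tend to $0$, so we want $\ell_k\to\infty$. But then, for any $m$ and all large $k$, we have $\ell_j\ge m\log2$ for $j\ge k$. So for $\log N_{k+m-1}<s<\log N_k+m\log2$, the $m$ terms with indices $k,\dots,k+m-1$ are in the middle of their switching at once. The number of terms alive at the same time is unbounded, and the argument for boundedness is lost. Theorem C will show that no other choice of $f$ repairs this: $\sum z_1^{2^k}$ is not $Pf$ for any $f\in\mathcal A$.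

The way out is in the frequencies. If $N_{k+1}/N_k\to\infty$, then the interval from $\log N_k$ to $\log N_{k+1}$ is long. The $k$-th term can be switched off slowly inside it, before the next term becomes visible.

## 5. Slow variation in the disc gives VMO on the sphere

To show that the removed part is in VMO we need a criterion for functions of $z_1$ alone. For $u\in C^1(\mathbf D)$, complex valued, let $|\nabla u|$ be the operator norm of its real differential. It equals $|u'|$ when $u$ is holomorphic.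

**Lemma 2.** Let $u\in C^1(\mathbf D)$, $M(s)=\sup\{(1-|w|)|\nabla u(w)|:1-|w|\le s\}$ for $0<s\le1$, $M(s):=M(1)$ for $s>1$, and assume $M(1)<\infty$.

(a) For $0<t\le\frac12$ and $\xi=(e^{i\theta},0,\dots,0)$, the average of $|\tilde u-u((1-t)e^{i\theta})|$ over $B(\xi,\sqrt t)$ is at most $C_nM(t)$.

(b) If $M(s)\to0$ as $s\to0$, then $\tilde u\in\mathrm{VMO}$.

For example, with $s=\log\frac1{1-|w|}$ let $u=\log(1+s^2)$. It is $C^1$, also at $w=0$, because $\nabla(s^2)=2s\nabla s$ tends to $0$ there. Since $|\nabla s|=1/(1-|w|)$, we get $(1-|w|)|\nabla u|=2s/(1+s^2)$, which is at most $1$ and tends to $0$ at the boundary. So $\tilde u$ is an unbounded element of VMO. Likewise $\sin(\log(1+s^2))$ gives an element of $\mathrm{VMO}\cap L^\infty$ with no continuous representative, as it oscillates between $-1$ and $1$ near $e_1$.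

Before the proof, note that integrating along a radius gives $|u(w)|\le|u(0)|+M(1)\log\frac1{1-|w|}$. By (4), $\tilde u\in L^2(S)$.

**Step 1: part (a), by a path of two pieces.** The purpose is to compare $u$ on the ball with its value at one reference point. We have $B(\xi,\sqrt t)=\{|1-x_1e^{-i\theta}|<t\}$. Let $w=\rho e^{i\phi}\in\mathbf D$ with $|1-we^{-i\theta}|<t$. Then $\rho>1-t$. Also $\operatorname{Re}(we^{-i\theta})>1-t>0$, so we may take $|\phi-\theta|<\pi/2$. The distance from $1$ to the line through $0$ and $we^{-i\theta}$ is $|\sin(\phi-\theta)|$, so $|\sin(\phi-\theta)|\le t$ and $|\phi-\theta|\le\frac\pi2t$. Go radially from $w$ to $(1-t)e^{i\phi}$, then along the circle $|w|=1-t$ to $(1-t)e^{i\theta}$. The first piece costs at most $M(t)\int_{1-t}^{\rho}\frac{d\rho'}{1-\rho'}=M(t)\log\frac t{1-\rho}$. The second has length at most $\frac\pi2t$ and gradient at most $M(t)/t$. Hence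
$$|u(w)-u((1-t)e^{i\theta})|\le M(t)\Bigl(\log\frac t{1-|w|}+2\Bigr).$$

It remains to average the logarithm. If $1-|w|<2^{-k}t$, then $1-|w|^2\le2\cdot2^{-k}t$. The set of such $w$ with $|\phi-\theta|\le\frac\pi2t$ has area at most $\pi t\cdot2^{-k}t$. So by (4), for $k\ge0$,
$$\sigma\{x\in B(\xi,\sqrt t):1-|x_1|<2^{-k}t\}\le\frac{n-1}\pi(2\cdot2^{-k}t)^{n-2}\cdot\pi t\cdot2^{-k}t\le C_n2^{-k(n-1)}t^n.$$
On the part where $2^{-k-1}t\le1-|x_1|<2^{-k}t$ the logarithm is at most $(k+1)\log 2$. Since $\sigma(B(\xi,\sqrt t))\ge A_0^{-1}t^n$, its average is at most $C_n\sum_{k\ge0}(k+1)2^{-k(n-1)}<\infty$, because $n\ge2$. This proves (a).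

**Step 2: the distance to the circle $T$.** For (b) we sort balls by their distance from $T=\{(e^{i\theta},0,\dots,0)\}$, where $|x_1|=1$. Let $\tau(x)=\sqrt{1-|x_1|}$. Since $1-|x_1|=\min_\theta|1-x_1e^{-i\theta}|$, $\tau(x)$ is the $d$-distance from $x$ to $T$. By the triangle inequality $|\tau(x)-\tau(y)|\le d(x,y)$. Fix $B(\zeta,r)$ and write $\tau=\tau(\zeta)$.

**Step 3: balls far from $T$, $r\le\tau/2$.** Here $x_1$ moves little over the ball, and we estimate $u$ along a segment. Let $x\in B(\zeta,r)$; then $\tau(x)\ge\tau-r\ge\tau/2$. Write $x=\langle x,\zeta\rangle\zeta+y$ with $y\perp\zeta$. Then $|y|^2=1-|\langle x,\zeta\rangle|^2\le2|1-\langle x,\zeta\rangle|\le2r^2$. Only the projection of $e_1$ on $\zeta^\perp$ contributes to $y_1=\langle y,e_1\rangle$, and its norm is $\sqrt{1-|\zeta_1|^2}\le\sqrt2\,\tau$. So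
$$|x_1-\zeta_1|\le|\langle x,\zeta\rangle-1|\,|\zeta_1|+|y_1|\le r^2+\sqrt2r\cdot\sqrt2\tau\le\tfrac52r\tau.$$
On the segment $[\zeta_1,x_1]$ the concave function $1-|w|$ is at least $\min(\tau^2,\tau(x)^2)\ge\tau^2/4$, and at most $\tau^2+\frac52r\tau\le3\tau^2$. Hence
$$|u(x_1)-u(\zeta_1)|\le\frac52r\tau\cdot\frac4{\tau^2}M(3\tau^2)=10\,\frac r\tau\,M(3\tau^2).$$
Fix $\tau_0>0$. If $\tau\le\tau_0$, this is at most $5M(3\tau_0^2)$, because $r/\tau\le\frac12$. If $\tau>\tau_0$, it is at most $10\,rM(1)/\tau_0$. Choose $\tau_0$ small first, then $r$ small. By (6), the mean oscillations in this case tend to $0$ uniformly as $r\to0$.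

**Step 4: balls near $T$, $r>\tau/2$.** Here we enlarge the ball to one centered on $T$ and use (a). Choose $\xi\in T$ with $d(\zeta,\xi)=\tau<2r$. Then $B(\zeta,r)\subset B(\xi,3r)$, and by (3), $\sigma(B(\xi,3r))\le A_0^2\,9^n\,\sigma(B(\zeta,r))$. If $9r^2\le\frac12$, then (6) and part (a) with $t=9r^2$ bound the mean oscillation over $B(\zeta,r)$ by $C_nM(9r^2)$, which tends to $0$. $\square$

**Lemma 3.** Let $N_k\ge1$ be integers with $N_{k+1}/N_k\ge\lambda>1$. If $b\in\ell^\infty$ and $G(w)=\sum b_kw^{N_k}$, then $\sup_{\mathbf D}(1-|w|)|G'(w)|<\infty$. If $b\in c_0$, then $\sum b_kz_1^{N_k}\in\mathrm{VMO}$.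

*Proof.* By (5) and lacunarity $\sum|b_k|^2\mu_{N_k}<\infty$. So the series converges in $L^2(S)$, and its sum is $\tilde G$ a.e. For $|w|\le\frac12$ the quantity $(1-|w|)|G'|$ is bounded by continuity. Let $|w|\ge\frac12$ and $y_k=N_k(1-|w|)$. Then $|w|^{N_k-1}\le2|w|^{N_k}\le2e^{-y_k}$, so
$$(1-|w|)|G'(w)|\le2\sum_k|b_k|\,y_ke^{-y_k}.$$
Since $ye^{-y}\le\min(y,1/y)$ and $y_{k+1}/y_k\ge\lambda$, the indices with $y_k\le1$ and those with $y_k>1$ each contribute at most $\frac\lambda{\lambda-1}$ to $\sum y_ke^{-y_k}$, which is therefore at most $D_\lambda:=\frac{2\lambda}{\lambda-1}$. This is the first claim. If $b\in c_0$, the part $k\le J$ of the bound is at most $2\|b\|_\infty\sum_{k\le J}N_k(1-|w|)$, which tends to $0$ as $|w|\to1$. The part $k>J$ is at most $2D_\lambda\sup_{k>J}|b_k|$. So $(1-|w|)|G'|\to0$, and Lemma 2(b) applies. $\square$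

## 6. Slowly cut-off lacunary series belong to $\mathcal A$

Let $2\le N_1<N_2<\cdots$ be integers with $N_{k+1}/N_k\ge\lambda>1$, let $\ell_k\ge1$ with $\ell_k\to\infty$, and let $a\in\ell^\infty$. With $\chi$ as in Theorem A put
$$\chi_k(w)=\chi\Bigl(\frac{\log\frac1{1-|w|}-\log N_k}{\ell_k}\Bigr),\qquad A(s)=\{k:\log N_k<s<\log N_k+\ell_k\},$$
$$f_a(z)=\sum_ka_k\bigl(1-\chi_k(z_1)\bigr)z_1^{N_k}.$$
At height $s$ the set $A(s)$ lists the terms in the middle of their switching. Put
$$K=\sup_{s\ge0}\sum_{k\in A(s)}|a_k|,\qquad E_\lambda=\sum_{i\ge0}e^{-\lambda^i}.$$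

**Lemma 4.** Suppose $K<\infty$. Then $\|f_a\|_\infty\le K+E_\lambda\|a\|_\infty$, $f_a\in\mathcal A$, and
$$Pf_a=\sum_k(1-c_k)a_kz_1^{N_k},\qquad(f_a)_{N_k}=(1-c_k)a_k,$$
where $0\le c_k<1$, the $c_k$ do not depend on $a$, and $c_k\to0$. If $a\in c_0$, then $f_a\in\mathrm{VMO}\cap L^\infty$.

Throughout the proof $s=\log\frac1{1-|w|}$, so that $1-|w|=e^{-s}$.

**Step 1: boundedness.** We count the terms that survive at $w$. If $1-\chi_k(w)\ne0$, then $s<\log N_k+\ell_k$. So either $k\in A(s)$, and these terms contribute at most $K$, or $\log N_k\ge s$. In the latter case $|w|^{N_k}\le\exp(-N_ke^{-s})$ with $N_ke^{-s}\ge1$, and consecutive values of $N_ke^{-s}$ have ratio at least $\lambda$, so these terms contribute at most $\|a\|_\infty\sum_ie^{-\lambda^i}$.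

**Step 2: the removed part varies slowly.** The aim is to show that $u(w)=\sum_ka_k\chi_k(w)w^{N_k}$ gives $\tilde u\in\mathrm{VMO}$. The sum is locally finite, because $\chi_k(w)\ne0$ forces $\log N_k<s$. It is $C^1$ because $\chi$ is $C^1$ and every $\chi_k$ vanishes for $|w|\le1-1/N_k$, hence for $|w|\le\frac12$, so the singularity of $|w|$ at $0$ does not matter.

On $[0,1]$ we have $\chi'(y)=6y(1-y)\le\frac32$, so $\chi(y)\le\min(1,\frac32y^+)$. Moreover $(1-|w|)|\nabla s|=1$, and $\chi'\ne0$ only inside $(0,1)$. So $(1-|w|)|\nabla\chi_k|\le\frac3{2\ell_k}$, and it vanishes unless $k\in A(s)$. With $x_k=s-\log N_k$ we have $(1-|w|)N_k=e^{-x_k}$. The product rule gives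
$$(1-|w|)|\nabla u(w)|\le\frac32\sum_{k\in A(s)}\frac{|a_k|}{\ell_k}+\|a\|_\infty\sum_{\log N_k<s}e^{-x_k}\min\Bigl(1,\frac{3x_k}{2\ell_k}\Bigr).\tag{8}$$
The numbers $x_k$ in the last sum are positive and $\log\lambda$-separated. So the right side of (8) is at most $\frac32K+\|a\|_\infty(1-\lambda^{-1})^{-1}$ for all $w$, and $M(1)<\infty$ in Lemma 2.

Now let $s\to\infty$. A fixed $k$ leaves $A(s)$ once $s>\log N_k+\ell_k$, so $\min A(s)\to\infty$. The first sum in (8) is at most $K/\min_{k\in A(s)}\ell_k$ (or is zero if $A(s)=\emptyset$), and it tends to $0$. In the second sum the part $k\le J$ is at most $\sum_{k\le J}N_ke^{-s}\to0$. Using $x\le e^{x/2}$, the part $k>J$ is at most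
$$\frac3{2\min_{k>J}\ell_k}\sum_kx_ke^{-x_k}\le\frac3{2\min_{k>J}\ell_k}\sum_ke^{-x_k/2}\le\frac3{2\min_{k>J}\ell_k}\cdot\frac1{1-\lambda^{-1/2}},$$
where the sums run over $\log N_k<s$. This is small for large $J$, uniformly in $s$. Hence $(1-|w|)|\nabla u|\to0$ as $|w|\to1$, and $\tilde u\in\mathrm{VMO}$ by Lemma 2(b).

**Step 3: the projection.** We compute the inner products of $f_a$ with monomials. Let $F=\sum a_kz_1^{N_k}$, which is in $H^2(S)$ because $\sum\mu_{N_k}<\infty$. Clearly $f_a=F-\tilde u$ a.e. Since $f_a$ depends only on $z_1$, invariance of $\sigma$ under $z_j\mapsto e^{i\theta_j}z_j$ gives $\langle f_a,z^\alpha\rangle=0$ unless $\alpha=(m,0,\dots,0)$. For each $r<1$ the Fourier series of $\theta\mapsto f_a$ at $z_1=re^{i\theta}$ is $\sum_ka_k(1-\chi_k(r))r^{N_k}e^{iN_k\theta}$, which converges absolutely. Integrating in $\theta$ first in (4), we get $\langle f_a,z_1^m\rangle=0$ for $m\notin\{N_k\}$ and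
$$\langle f_a,z_1^{N_k}\rangle=a_k\int(1-\chi_k(z_1))|z_1|^{2N_k}\,d\sigma=a_k(1-c_k)\mu_{N_k},\qquad c_k=\mu_{N_k}^{-1}\int\chi_k(z_1)|z_1|^{2N_k}\,d\sigma.$$
Here $0\le c_k<1$, because $0\le\chi_k\le1$ and $\chi_k=0$ for $|z_1|\le\frac12$. Dividing by $\|z_1^{N_k}\|^2=\mu_{N_k}$ gives the formulas for $Pf_a$ and $(f_a)_{N_k}$.

**Step 4: $c_k\to0$.** The switch starts above $\log N_k$, and only a small part of the mass of $|z_1|^{2N_k}$ sees it. Write $N=N_k$ and $t=|z_1|^2$. Then $1-t\le2(1-|z_1|)$, so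
$$\chi_k(z_1)\le\frac3{2\ell_k}\log^+\frac1{N(1-|z_1|)}\le\frac3{2\ell_k}\log^+\frac2{N(1-t)}.$$
Using $t^N\le1$, the substitution $y=N(1-t)$ and (5),
$$c_k\le\frac3{2\ell_k}\mu_N^{-1}(n-1)\int_0^1(1-t)^{n-2}\log^+\frac2{N(1-t)}\,dt\le\frac{C_n}{\ell_k}N^{n-1}N^{-(n-1)}\int_0^2y^{n-2}\log\frac2y\,dy\le\frac{C_n}{\ell_k}.$$

**Step 5: membership in $\mathcal A$.** By Step 3, a.e.,
$$f_a-Pf_a=F-\tilde u-\sum_k(1-c_k)a_kz_1^{N_k}=\sum_ka_kc_kz_1^{N_k}-\tilde u.$$
Since $a_kc_k\to0$, the series is in VMO by Lemma 3, and $\tilde u\in\mathrm{VMO}$ by Step 2. Thus $f_a-Pf_a\in\mathrm{VMO}$, and (1) gives $f_a\in\mathcal A$. If $a\in c_0$, then $F\in\mathrm{VMO}$ by Lemma 3, so $f_a=F-\tilde u\in\mathrm{VMO}$. $\square$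

## 7. The frequencies $2^{k^2}$: proof of Theorem A

Take $N_k=2^{k^2}$, $a_k\equiv1$ and $\ell_k=\log(N_{k+1}/N_k)=(2k+1)\log2$. Then $N_1=2$, all ratios are at least $8$, $\ell_k\ge3\log2>1$, and $\ell_k\to\infty$. The function $f_a$ is the $f$ of Theorem A. The switching interval of the $k$-th term is $(\log N_k,\log N_{k+1})$. These intervals are disjoint, so $A(s)$ has at most one element and $K\le1$. By Lemma 4, $f\in\mathcal A$ and $f_{N_k}=1-c_k\to1$.

Suppose that $f=h+g$ with $h\in H^\infty(S)$ and $g\in\mathrm{VMO}$. By Lemma 1(i) the numbers $h_{N_k}$ are square summable, so $h_{N_k}\to0$. By Lemma 1(iii), $g_{N_k}\to0$. Then $f_{N_k}=h_{N_k}+g_{N_k}\to0$, a contradiction. $\blacksquare$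

## 8. Distance to $X$ and a copy of $\ell^\infty/c_0$ in the quotient

The same functions with arbitrary bounded $a$ measure how far $X$ is from $\mathcal A$. Let $\overline X$ be the norm closure of $X$ in $L^\infty(S,d\sigma)$. It lies in $\mathcal A$, since $\mathcal A$ is closed.

**Theorem B.** Let $N_{k+1}/N_k\to\infty$ with $N_1\ge2$ and $N_{k+1}/N_k\ge3$, and let $\ell_k=\log(N_{k+1}/N_k)$. Then for all $a\in\ell^\infty$, $f_a\in\mathcal A$ and
$$2^{-(n-1)}\limsup|a_k|\le\operatorname{dist}_{L^\infty}(f_a,X)\le(1+e^{-1})\limsup|a_k|,$$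
$$\operatorname{dist}_{BMO}\bigl(f_a,H^\infty(S)+\mathrm{VMO}\bigr)\ge c_n\limsup|a_k|,$$
with $c_n>0$. Hence $a+c_0\mapsto f_a+\overline X$ is an isomorphic embedding of $\ell^\infty/c_0$ into $\mathcal A/\overline X$. In particular $X$ is not dense in $\mathcal A$, and $\mathcal A/\overline X$ is nonseparable.

**Step 1: $f_a\in\mathcal A$.** We check the hypotheses of Lemma 4. Here $\ell_k\ge\log3>1$ and $\ell_k\to\infty$. Again $A(s)$ has at most one element, so $K\le\|a\|_\infty$.

**Step 2: lower bounds, from coefficients.** Let $e=f_a-h-g$ with $h\in H^\infty(S)$ and $g\in\mathrm{VMO}$. By Lemma 4 and Lemma 1(i),(iii), $e_{N_k}=(1-c_k)a_k-o(1)$, so $\limsup|e_{N_k}|=\limsup|a_k|$. On the other hand, $|e_N|\le\|e\|_\infty\,\mu_N^{-1}\int|z_1|^N\,d\sigma$ when $e$ is bounded. Since $\int|z_1|^N\,d\sigma=(n-1)\int_0^1t^{N/2}(1-t)^{n-2}dt=\prod_{j=1}^{n-1}\frac{j}{N/2+j}$,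
$$\mu_N^{-1}\int|z_1|^N\,d\sigma=\prod_{j=1}^{n-1}\frac{N+j}{N/2+j}\longrightarrow2^{n-1}.$$
Taking $g\in\mathrm{VMO}\cap L^\infty$ and the infimum over $h,g$ gives the first lower bound. The second follows from $|e_N|\le C_n\|e\|_{BMO}$, which is Lemma 1(ii).

**Step 3: upper bound, by removing a head.** A finite head lies in $X$, so it costs nothing. For each $J$, the sequence $a1_{\{k\le J\}}$ is in $c_0$, so $f_{a1_{\{k\le J\}}}\in\mathrm{VMO}\cap L^\infty\subset X$ by Lemma 4. The remainder is $f_{a1_{\{k>J\}}}$. Apply the norm bound of Lemma 4 to the sequences indexed by $k>J$, with $\lambda_J=\inf_{k>J}N_{k+1}/N_k$: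
$$\operatorname{dist}_{L^\infty}(f_a,X)\le\|f_{a1_{\{k>J\}}}\|_\infty\le(1+E_{\lambda_J})\sup_{k>J}|a_k|.$$
As $J\to\infty$, $\lambda_J\to\infty$. The $i=0$ term of $E_{\lambda_J}$ is $e^{-1}$ and the others tend to $0$ with a summable majorant, so $E_{\lambda_J}\to e^{-1}$.

**Step 4: the embedding.** The map $a\mapsto f_a$ is linear, and the norm of $a+c_0$ in $\ell^\infty/c_0$ is $\limsup|a_k|$. The two $L^\infty$ bounds say that $a+c_0\mapsto f_a+\overline X$ is well defined, bounded, and bounded below. The space $\ell^\infty/c_0$ is nonseparable: there is an uncountable family of infinite subsets of $\mathbf N$ with pairwise finite intersections (enumerate $\mathbf Q$ and take, for each real number, a sequence of distinct rationals converging to it), and the classes of their indicators are at mutual distance $1$. Hence $\mathcal A/\overline X$ is nonseparable; in particular it is not zero, and $X$ is not dense in $\mathcal A$. $\square$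

## 9. Which lacunary series in $z_1$ are projections of $X$ and of $\mathcal A$

The second failed attempt of Section 4 suggested that $N_k=2^k$ cannot work. The next theorem makes this exact.

**Theorem C.** Let $N_1\ge2$, $N_{k+1}/N_k\ge\lambda>1$, and let $a$ be a complex sequence with $F_a=\sum a_kz_1^{N_k}\in H^2(S)$. Then:

1. $F_a\in P(X)$ if and only if $a\in c_0$.
2. $F_a\in P(\mathcal A)$ if and only if the following condition holds.

(D) There is $C$ such that for each $\varepsilon>0$ there is $R_\varepsilon$ with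
$$\sum_{R\le N_k\le RL}|a_k|\le C+\varepsilon\log L\qquad\text{for all }R\ge R_\varepsilon,\ L\ge1.$$

In particular, for $a\equiv1$: $\sum z_1^{N_k}\in P(\mathcal A)$ if and only if $N_{k+m}/N_k\to\infty$ for some $m\ge1$; and $\sum z_1^{N_k}$ is never in $P(X)$.

Here is how (D) behaves for $a\equiv1$. For $N_k=2^k$ we have $N_{k+m}/N_k=2^m$, so $\sum z_1^{2^k}\notin P(\mathcal A)$, as announced. For $N_k=2^{k^2}$ one may take $m=1$. For $N_{2j-1}=2^{j^2}$, $N_{2j}=2\cdot2^{j^2}$, the ratios $N_{k+1}/N_k$ are at least $2$ and do not tend to $\infty$, but $N_{k+2}/N_k\ge2^{k+1}$, so $m=2$ works.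

The necessity of (D) needs one classical fact: Hadamard lacunary sets are Sidon sets (Sidon; see Zygmund, *Trigonometric Series*, Ch. VI §6, or Rudin, *Fourier Analysis on Groups*, §5.7). Its proof is short enough for the board.

**Lemma 5 (Sidon).** Let $N_{k+1}/N_k\ge\lambda>1$. There is $\kappa_\lambda$ such that for every finite set $Q$ of indices and all complex $a_k$,
$$\sum_{k\in Q}|a_k|\le\kappa_\lambda\sup_\theta\Bigl|\sum_{k\in Q}a_ke^{iN_k\theta}\Bigr|.$$

*Proof.* Choose $m_0$ so large that $q=\lambda^{m_0}\ge3$ and, with $\delta=\frac1{q-1}\le\frac12$, both $1+\delta<\lambda$ and $1-\delta>\frac1\lambda$. Split $Q$ into classes $Q_j$ of indices congruent to $j$ modulo $m_0$. Inside one class consecutive frequencies have ratio at least $q$, so the sum of those below $N_m$ is less than $N_m(q^{-1}+q^{-2}+\cdots)=\delta N_m$. Write $a_k=|a_k|e^{i\phi_k}$ and form the Riesz product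
$$p(\theta)=\prod_{k\in Q_j}\bigl(1+\cos(N_k\theta+\phi_k)\bigr)=\prod_{k\in Q_j}\bigl(1+\tfrac12e^{i(N_k\theta+\phi_k)}+\tfrac12e^{-i(N_k\theta+\phi_k)}\bigr)\ge0.$$
Its frequencies are the words $\sum_{k\in Q_j}\varepsilon_kN_k$ with $\varepsilon_k\in\{-1,0,1\}$.

Distinct words are distinct integers. Indeed, their difference has coefficients in $\{-2,\dots,2\}$, and if its top nonzero coefficient is at $N_m$, its absolute value exceeds $N_m-2\delta N_m\ge0$. Therefore $\hat p(0)=1$ and $\hat p(N_k)=\frac12e^{i\phi_k}$ for $k\in Q_j$. If $i\in Q\setminus Q_j$, then $N_i$ is not a word. For a positive word with top index $m$ lies between $(1-\delta)N_m$ and $(1+\delta)N_m$, while $i\ne m$ gives $N_i\ge\lambda N_m>(1+\delta)N_m$ or $N_i\le N_m/\lambda<(1-\delta)N_m$. So $\hat p(N_i)=0$. Since $p$ is real, $\hat p(-N_k)=\overline{\hat p(N_k)}$. With $\Phi(\theta)=\sum_{k\in Q}a_ke^{iN_k\theta}$,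
$$\frac12\sum_{k\in Q_j}|a_k|=\sum_{k\in Q}a_k\hat p(-N_k)=\frac1{2\pi}\int_0^{2\pi}\Phi\,p\,d\theta\le\sup|\Phi|\cdot\hat p(0)=\sup|\Phi|.$$
Sum over the $m_0$ classes: $\kappa_\lambda=2m_0$ works. $\square$

**Step 1: (D) is sufficient.** We choose switching lengths adapted to (D) and correct the coefficients by $1-c_k$. Fix $\varepsilon=1$, $R=N_k\ge R_1$ and $L=1$ in (D); this gives $|a_k|\le C$ for all large $k$, so $a$ is bounded. Choose $\rho_1<\rho_2<\cdots\to\infty$ such that the inequality in (D) holds with $\varepsilon=1/i$ for all $R\ge\rho_i$. Put $\ell_k=i$ if $\rho_i\le N_k<\rho_{i+1}$, and $\ell_k=1$ if $N_k<\rho_1$. Then $\ell_k\ge1$ is nondecreasing and tends to $\infty$.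

Suppose $A(s)\ne\emptyset$ has least element $k_0$. Every $k\in A(s)$ satisfies $N_{k_0}\le N_k<e^s<N_{k_0}e^{\ell_{k_0}}$. If $N_{k_0}\ge\rho_1$, then (D) with $R=N_{k_0}$, $\log L=\ell_{k_0}$ and $\varepsilon=1/\ell_{k_0}$ gives $\sum_{A(s)}|a_k|\le C+1$. If $N_{k_0}<\rho_1$, then $\ell_{k_0}=1$, $A(s)$ has at most $1+1/\log\lambda$ elements, and the sum is at most $\|a\|_\infty(1+1/\log\lambda)$. Hence $K<\infty$ for $a$.

Let $c_k$ be the numbers of Lemma 4 for these $\ell_k$; they do not depend on the coefficients. Since $c_k<1$ and $c_k\to0$, $\sup c_k<1$, and $b_k:=a_k/(1-c_k)$ satisfies $|b_k|\le C'|a_k|$. So $K<\infty$ also for $b$. By Lemma 4, $f_b\in\mathcal A$ and $Pf_b=\sum(1-c_k)b_kz_1^{N_k}=F_a$.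

**Step 2: a radial estimate forced by membership in $P(\mathcal A)$.** For necessity, we show that $G(w)=\sum a_kw^{N_k}$ grows slowly along radii. Let $F_a=Pf$ with $f\in\mathcal A$, and $q=f-Pf\in\mathrm{VMO}$. Then $F_a=f-q\in\mathrm{BMO}$, and $a_k=(F_a)_{N_k}$ is bounded by Lemma 1(ii). By Lemma 3, $(1-|w|)|G'(w)|$ is bounded, and $F_a=\tilde G$ a.e. Fix $\theta$ and for $0<t\le\frac12$ let $B_t=B((e^{i\theta},0,\dots,0),\sqrt t)$. Lemma 2(a) gives $|(F_a)_{B_t}-G((1-t)e^{i\theta})|\le C_1$, with $C_1$ independent of $t$ and $\theta$.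

Next we compare averages of $q$. If $t/2\le t'\le t$, then $B_{t'}\subset B_t$ and $\sigma(B_t)\le A_0^22^n\sigma(B_{t'})$ by (3), so $|q_{B_{t'}}-q_{B_t}|\le A_0^22^n\omega_q(\sqrt t)$. For general $0<t'\le t$, halve $t$ repeatedly; at most $1+\log(t/t')/\log2$ steps lead to $t'$. So $|q_{B_t}-q_{B_{t'}}|\le C_2\,\omega_q(\sqrt t)(1+\log(t/t'))$. Since $(F_a)_B=f_B-q_B$ and $|f_{B_t}-f_{B_{t'}}|\le2\|f\|_\infty$,
$$|G((1-t)e^{i\theta})-G((1-t')e^{i\theta})|\le2C_1+2\|f\|_\infty+C_2\,\omega_q(\sqrt t)\bigl(1+\log(t/t')\bigr),\tag{9}$$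
uniformly in $\theta$.

**Step 3: from radial differences to blocks.** Now we read off a block of the Fourier series. Let $R\ge2$, $L\ge1$, $t=1/R$, $t'=1/(RL)$. Then
$$G((1-t')e^{i\theta})-G((1-t)e^{i\theta})=\sum_ka_k\bigl[(1-t')^{N_k}-(1-t)^{N_k}\bigr]e^{iN_k\theta}.$$
The bracket lies in $[0,1]$. If $N_k<R$, it is at most $1-(1-t)^{N_k}\le N_k/R$. If $N_k>RL$, it is at most $e^{-N_k/(RL)}$. If $R\le N_k\le RL$, it differs from $1$ by at most $\frac{N_k}{RL}+e^{-N_k/R}$. So replacing the difference by $\sum_{R\le N_k\le RL}a_ke^{iN_k\theta}$ costs at most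
$$\|a\|_\infty\Bigl(\sum_{N_k<R}\frac{N_k}R+\sum_{N_k>RL}e^{-N_k/(RL)}+\sum_{R\le N_k\le RL}\Bigl(\frac{N_k}{RL}+e^{-N_k/R}\Bigr)\Bigr)\le\|a\|_\infty\Bigl(\frac{2\lambda}{\lambda-1}+2E_\lambda\Bigr)=:C_3,$$
by lacunarity. With (9),
$$\sup_\theta\Bigl|\sum_{R\le N_k\le RL}a_ke^{iN_k\theta}\Bigr|\le C_4+C_2\,\omega_q(R^{-1/2})\log L,\qquad C_4=2C_1+2\|f\|_\infty+C_2\|q\|_{BMO}+C_3.$$

**Step 4: (D) is necessary.** Sidon's inequality converts this into absolute values. By Lemma 5,
$$\sum_{R\le N_k\le RL}|a_k|\le\kappa_\lambda C_4+\kappa_\lambda C_2\,\omega_q(R^{-1/2})\log L.$$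
Since $\omega_q(R^{-1/2})\to0$ as $R\to\infty$, (D) holds with $C=\kappa_\lambda C_4$. This proves part 2.

**Step 5: part 1.** We combine the coefficient test with the construction in Step 1. If $F_a=P(h+g)$ with $h\in H^\infty(S)$ and $g\in\mathrm{VMO}\cap L^\infty$, then $a_k=h_{N_k}+(Pg)_{N_k}=h_{N_k}+g_{N_k}\to0$ by Lemma 1. Conversely, let $a\in c_0$. The block $[R,RL]$ contains at most $1+\log L/\log\lambda$ of the $N_k$, so
$$\sum_{R\le N_k\le RL}|a_k|\le\sup_{N_k\ge R}|a_k|\Bigl(1+\frac{\log L}{\log\lambda}\Bigr),$$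
and (D) holds, since the supremum tends to $0$ as $R\to\infty$. The sequence $b$ of Step 1 satisfies $|b_k|\le C'|a_k|$, so it lies in $c_0$. By Lemma 4, $f_b\in\mathrm{VMO}\cap L^\infty\subset X$ and $Pf_b=F_a$.

**Step 6: the case $a\equiv1$.** Here we translate (D) into a gap condition. The series is in $H^2(S)$ by (5), and by part 1 it is never in $P(X)$. Suppose (D) holds, and take an integer $m\ge\max(C,1)$. For $N_k\ge R_\varepsilon$, apply (D) with $R=N_k$ and $RL=N_{k+m}$. The block contains $m+1$ frequencies, so $m+1\le C+\varepsilon\log(N_{k+m}/N_k)\le m+\varepsilon\log(N_{k+m}/N_k)$, that is, $\log(N_{k+m}/N_k)\ge1/\varepsilon$. As $\varepsilon$ is arbitrary, $N_{k+m}/N_k\to\infty$.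

Conversely, suppose $N_{k+m}/N_k\to\infty$. Given $\varepsilon>0$, choose $R_\varepsilon$ so that $\log(N_{k+m}/N_k)\ge m/\varepsilon$ whenever $N_k\ge R_\varepsilon$. If $[R,RL]$ with $R\ge R_\varepsilon$ contains $\nu\ge1$ of the $N_k$, then from the first to the last of them there are $\lfloor(\nu-1)/m\rfloor$ complete jumps of $m$ indices. Hence
$$\log L\ge\Bigl\lfloor\frac{\nu-1}m\Bigr\rfloor\frac m\varepsilon\ge\frac{\nu-m}\varepsilon,$$
that is, $\nu\le m+\varepsilon\log L$. This is (D) with $C=m$, and part 2 gives $\sum z_1^{N_k}\in P(\mathcal A)$. $\square$
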